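# Second-Order Ground Unification over the Empty Theory

## A list template with three readings

Start with one term and three ways of filling its slots. Let $r$ be a first-order term that may contain slots, that is, variables $x_1,\dots,x_n$. Fix three tuples of variable-free terms, $\bar a$, $\bar b$, $\bar c$, each of length $n$. Write $r(\bar a)$ for the result of putting $a_j$ into slot $x_j$ for every $j$, and likewise for $\bar b$, $\bar c$. Let $f,p$ be binary symbols and abbreviate
$$\langle t_1,\dots,t_k\,|\,t\rangle=f(t_1,f(t_2,\dots f(t_k,t)\dots)).$$

Suppose $r$ is a list of pairs of templates that ends in a slot $y$: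
$$r=\langle p(u_1,v_1),\,p(u_2,v_2),\dots,p(u_m,v_m)\,|\,y\rangle ,\qquad m\ge 1,$$
and suppose that the slot $y$ is filled with $f(p(e,\mathsf{nil}),\bot)$ in $\bar a$, with $\bot$ in $\bar b$ and with $\mathsf{nil}$ in $\bar c$, where $e,\bot,\mathsf{nil}$ are constants. Fix a variable-free term $W$. We ask that
$$r(\bar a)=f\big(p(W,\;r(\bar c)),\;r(\bar b)\big). \tag{1}$$
Write out both sides:
$$r(\bar a)=\langle p(u_1(\bar a),v_1(\bar a)),\,p(u_2(\bar a),v_2(\bar a)),\dots,p(u_m(\bar a),v_m(\bar a)),\,p(e,\mathsf{nil})\,|\,\bot\rangle,$$
$$f(p(W,r(\bar c)),r(\bar b))=\langle p(W,r(\bar c)),\,p(u_1(\bar b),v_1(\bar b)),\dots,p(u_{m-1}(\bar b),v_{m-1}(\bar b)),\,p(u_m(\bar b),v_m(\bar b))\,|\,\bot\rangle .$$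
Both are lists of $m+1$ entries that end in $\bot$. The second list is shifted by one place against the first. So (1) holds exactly when
$$u_1(\bar a)=W,\qquad u_{i+1}(\bar a)=u_i(\bar b)\ (1\le i<m),\qquad u_m(\bar b)=e, \tag{2}$$
$$v_1(\bar a)=r(\bar c),\qquad v_{i+1}(\bar a)=v_i(\bar b)\ (1\le i<m),\qquad v_m(\bar b)=\mathsf{nil}. \tag{3}$$

This is the object on which everything turns. Read it as follows.

- The templates $u_i$ are the rows of a computation. Under $\bar a$ the template $u_i$ shows the current row, under $\bar b$ it shows the next one. Condition (2) says that the computation starts at $W$ and ends at $e$.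
- Under $\bar c$, the same $r$ prints a transcript, which records which slots the rows used.
- By (3) this transcript is handed to a second chain $v_1,\dots,v_m$, which must transform it into $\mathsf{nil}$. If the tuples are chosen so that only transcripts of honest computations can be brought to $\mathsf{nil}$, then the second chain checks the first.

The purpose is to encode an undecidable problem in one equation whose only unknown is the template $r$. Finding $r$ is a unification problem, which we define now.

## Second-order ground unification and the two theorems

Let $\Sigma$ be a finite signature of function symbols with fixed arities, containing at least one constant (a symbol of arity $0$). Let $F$ be a second-order variable of arity $n\ge1$. Terms are built from the symbols of $\Sigma$ and from $F$. There are no first-order variables in them.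

**Definition (SOGU).** An instance of *Second-Order Ground Unification* is a finite set of equations $\{s_1\stackrel?=_F t_1,\dots,s_k\stackrel?=_F t_k\}$ between such terms. A substitution $\sigma=\{F\mapsto\lambda x_1,\dots,x_n.\,r\}$, with $r$ a first-order term over $\Sigma$ and the bound variables $x_1,\dots,x_n$, is a *unifier* if $s_i\sigma=t_i\sigma$ for all $i$. Both sides are taken in $\beta$-normal form, and $=$ is syntactic equality (the empty equational theory).

In plain words, $r$ is a template, $F(s_1,\dots,s_n)$ means "$r$ with $s_j$ in slot $x_j$", and the two sides must become the same tree. The template may use a slot many times or not at all.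

Three small cases, over symbols of the evident arities and with $n=1$:

- $F(a)\stackrel?=_F g(a,a)$. Every occurrence of $a$ on the right may or may not come from the slot, so the unifiers are $r=g(a,a),\ g(x,a),\ g(a,x),\ g(x,x)$. A single occurrence of $F$ against an $F$-free term always leaves finitely many candidates, because $r$ cannot be larger than the right-hand side.
- $F(a)\stackrel?=_F F(b)$. Any constant $r$ is a unifier.
- $F(h(a))\stackrel?=_F h(F(a))$. Here $r=h^k(x)$ is a unifier for every $k\ge0$, since $h^k(h(a))=h(h^k(a))$. There are infinitely many unifiers, so bounding the size of $r$ by the instance no longer captures all of them.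

The source paper of the problem, "One Is All You Need: Associative Second-Order Unification Without First-Order Variables", concerns the variant ASOGU, in which the signature may contain an associative binary symbol $g$ and equality is taken modulo $g(g(x,y),z)=g(x,g(y,z))$. There, for some $n$, unifiability is undecidable, by a reduction from Hilbert's 10th problem. The problem posed is whether SOGU over the empty theory is decidable: the input is $\Sigma$, $n$ and an instance, and one asks whether a unifier exists. The answer is no.

**Theorem A.** There are a fixed finite signature $\Sigma$ (three binary symbols, otherwise constants) and a fixed $n$ such that unifiability is undecidable (indeed $\Sigma^0_1$-complete) for SOGU instances over $\Sigma$ consisting of one equation of the form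
$$F(a_1,\dots,a_n)\stackrel?=_F f\big(p(W,\;F(c_1,\dots,c_n)),\;F(b_1,\dots,b_n)\big),$$
where $f,p\in\Sigma$, the $a_j,b_j,c_j$ are fixed ground terms over $\Sigma$ (without $F$), and only the ground term $W$ varies. Hence SOGU is undecidable.

**Theorem B.** SOGU restricted to instances in which $F$ occurs at most twice in total (nested occurrences allowed) is decidable, for arbitrary input $\Sigma$ and $n$.

The equation in Theorem A contains $F$ three times, never nested. So three is the exact threshold in the number of occurrences.

We use standard vocabulary. A *ground* term has no variables. A *position* in a term is a finite sequence of argument indices leading from the root to a node, and $t|_\pi$ is the subterm of $t$ at position $\pi$. A *context* is a term with one hole. For a finite set $R$ of rules $l\to l'$ between ground terms, $t\to_R t'$ means that $t'$ arises from $t$ by replacing one subterm $l$ by $l'$, at any position, and $\to_R^*$ is the reflexive transitive closure. For example, with $R=\{h(\iota,s)\to s\}$ we have $h(\iota,h(\iota,s))\to_R h(\iota,s)\to_R s$. Two facts will be used all the time.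

**Fact (instances and rewriting).** If $t$ is a term over $\Sigma\cup\{x_1,\dots,x_n\}$ and all rules $a_j\to b_j$ with $x_j$ occurring in $t$ lie in $R$, then $t(\bar a)\to_R^*t(\bar b)$: replace the substituted copies of $a_j$ by $b_j$, one occurrence at a time.

**Fact (roots).** If $t(\bar a)$ has root $g\in\Sigma$ and no $a_j$ has root $g$, then $t$ is not a variable, hence $t$ itself has root $g$.

## Two readings alone accept wrong computations

Suppose we want to simulate words rewritten by rules $\alpha\beta\to\gamma\delta$. Code a word $\alpha_1\cdots\alpha_k$ as $h(\alpha_1,h(\alpha_2,\dots h(\alpha_k,e)\dots))$. The sensible first attempt uses only $\bar a$ and $\bar b$ and the equation $F(\bar a)\stackrel?=_F f(W,F(\bar b))$, where $W$ codes the input. Take slots $I_\alpha$ with $(a,b)=(\alpha,\alpha)$ for copying a letter, slots $L_\rho$ with $(\alpha,\gamma)$ and $R_\rho$ with $(\beta,\delta)$ for a rule $\rho:\alpha\beta\to\gamma\delta$, slots $Z_0:(e,e)$, $Z_+:(e,h(B,e))$, $Z_-:(h(B,e),e)$ for leaving the right end alone, appending $B$, or removing $B$, and a terminator $y:(f(e,\bot),\bot)$. As in (2), a list $r=\langle u_1,\dots,u_m\,|\,y\rangle$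 is a unifier iff $u_1(\bar a)=W$, $u_{i+1}(\bar a)=u_i(\bar b)$ and $u_m(\bar b)=e$.

An honest derivation of the empty word gives a unifier. The converse fails, because nothing forces $L_\rho$ and $R_\rho$ to stand next to each other. Let the only rule be $\rho:\alpha\beta\to BB$ and start from $\alpha\alpha$. The rule never applies, since there is no $\beta$, so only the words $\alpha\alpha B^k$ are reachable. Yet
$$r=\langle h(L_\rho,h(L_\rho,Z_0)),\;h(I_B,Z_-),\;Z_-\;|\;y\rangle$$
is a unifier:
$$r(\bar a)=\langle h(\alpha,h(\alpha,e)),\,h(B,h(B,e)),\,h(B,e),\,e\,|\,\bot\rangle=f\big(h(\alpha,h(\alpha,e)),\,r(\bar b)\big).$$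

The defect is structural. With two readings, each row evolves by independent replacements $a_x\to b_x$ of fixed ground terms, that is, by ground rewriting. Whether one ground term rewrites to another is decidable, and Theorem B turns this into a decision procedure for every instance with two occurrences of $F$. So no choice of slots can repair the attempt.

The way out is a third reading. Fill the slot $L_\rho$ with a marker $\rho_1$, the slot $R_\rho$ with $\rho_2$, the copying slots with $\iota$. The false row above then prints $h(\rho_1,h(\rho_1,s))$ if its end slot prints $s$, while a correct row $h(L_\rho,h(R_\rho,Z_0))$ prints $h(\rho_1,h(\rho_2,s))$. Ground rewriting is too weak to compute, but it can test, from the right end, that markers come in adjacent pairs: with the rules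
$$h(\iota,s)\to s,\qquad h(\rho_2,s)\to s_\rho,\qquad h(\rho_1,s_\rho)\to s$$
the correct row collapses, $h(\rho_1,h(\rho_2,s))\to h(\rho_1,s_\rho)\to s$, and the false row $h(\rho_1,h(\rho_1,s))$ contains no left-hand side, so it is stuck. The constant $s$ means "all fine so far", and $s_\rho$ means "waiting for $\rho_1$".

The collapsing must also be carried out by the unifier. This is the role of the second components $v_i$ and of condition (3). One difficulty is built in: the transcript $r(\bar c)$ contains the printed copies $v_i(\bar c)$ of the very templates that are supposed to erase it.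

## Length-two word rules with a free right end

We now choose the undecidable problem. Let $A$ be a finite alphabet, $B\in A$, and $P$ a finite set of rules $\alpha\beta\to\gamma\delta$ with $\alpha,\beta,\gamma,\delta\in A$. For $w,w'\in A^*$ let $w\vdash w'$ if one of the following holds:

- $w=u\alpha\beta v$ and $w'=u\gamma\delta v$ with $\alpha\beta\to\gamma\delta$ in $P$;
- $w'=wB$ ("grow");
- $w=w'B$ ("shrink").

Let $\vdash^*$ be the reflexive transitive closure. For instance, with $P=\{\alpha\beta\to BB\}$ we have $\alpha\beta\vdash BB\vdash B\vdash\varepsilon$.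

**Lemma 1.** For some fixed $(A,B,P)$ the set $\{w\in A^+: w\vdash^*\varepsilon\}$ is undecidable.

**Proof.** Take a fixed deterministic Turing machine with a right-infinite tape, tape alphabet $\Gamma$, blank $B\in\Gamma$, states $Q$, halting state $q_h$, initial state $q_0\ne q_h$ and transition function $\delta:(Q\setminus\{q_h\})\times\Gamma\to Q\times\Gamma\times\{L,R\}$, such that the halting problem (reaching $q_h$) on inputs is undecidable; a universal machine will do. If the machine tries to move left from the first cell, it is stuck and counts as not halting. Let $A=\Gamma\uplus(Q\times\Gamma)\uplus\{\$\}$. The letter $(q,x)$ means "the head is here, in state $q$, reading $x$". Let $P$ consist of the following rules, for all $z\in\Gamma$: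

- $(q,x)z\to x'(q',z)$ if $\delta(q,x)=(q',x',R)$;
- $z(q,x)\to(q',z)x'$ if $\delta(q,x)=(q',x',L)$;
- $(q_h,x)z\to\$\$$ for $x\in\Gamma$;
- $\$\zeta\to\$\$$ and $\zeta\$\to\$\$$ for $\zeta\in A$, and $\$B\to BB$.

For an input $x_1\cdots x_k$ with $k\ge1$ (an empty input is padded with a blank) let $w_0=(q_0,x_1)x_2\cdots x_k$. We show that the machine halts on the input iff $w_0\vdash^*\varepsilon$.

*If the machine halts*, simulate its run. A right move needs a letter to the right of the head letter; if there is none, grow first. A left move always finds a letter to its left, since the machine does not get stuck. The result is a word with exactly one letter $(q_h,x)$ and all other letters in $\Gamma$. Grow once, so that $(q_h,x)$ has a right neighbor $z\in\Gamma$, and replace $(q_h,x)z$ by $\$\$$. Spread $\$$ over the whole word to get $\$^N$. Grow to $\$^NB$. Apply $\$B\to BB$ from right to left to get $B^{N+1}$. Shrink to $\varepsilon$.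

*If the machine does not halt*, we claim that every word derivable from $w_0$ encodes, up to the number of trailing blanks, a configuration reached by the machine, contains exactly one letter $(q,x)\in Q\times\Gamma$, has $q\ne q_h$, and contains no $\$$. This is true of $w_0$. Let it be true of $w$. Growing and shrinking add or remove a trailing $B\in\Gamma$, and never a head letter, so they preserve it. A rule of $P$ that applies to $w$ cannot have $\$$ or a letter $(q_h,x)$ on its left-hand side. So it is one of the first two kinds, its head letter is the head letter $(q,x)$ of $w$, and it simulates the transition $\delta(q,x)$. The new word encodes the next configuration, which the machine reaches, and whose state is not $q_h$ because the machine does not halt. (If the machine is stuck at this configuration, no rule of $P$ applies.) The empty word has no head letter, so it is not derivable. $\square$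

The proof gives a computable many-one reduction of the halting set to $\{w\in A^+:w\vdash^*\varepsilon\}$. Fix $(A,B,P)$ as in Lemma 1 from now on, with a universal machine.

## The slot table and the equation

**Signature.** $\Sigma$ has the binary symbols $h,p,f$ and the following pairwise distinct constants: all letters of $A$; $e,\bot,\mathsf{nil},s,\iota$; and $\rho_1,\rho_2,s_\rho$ for each $\rho\in P$.

**Slots.** The arguments of $F$ are indexed by named variables. Each variable $x$ has a triple $(a_x,b_x,c_x)$ of ground terms.

| variable | $a$ | $b$ | $c$ |
|---|---|---|---|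
| $I_\alpha$ ($\alpha\in A$) | $\alpha$ | $\alpha$ | $\iota$ |
| $L_\rho$ ($\rho:\alpha\beta\to\gamma\delta$) | $\alpha$ | $\gamma$ | $\rho_1$ |
| $R_\rho$ (same $\rho$) | $\beta$ | $\delta$ | $\rho_2$ |
| $Z_0$ | $e$ | $e$ | $s$ |
| $Z_+$ | $e$ | $h(B,e)$ | $s$ |
| $Z_-$ | $h(B,e)$ | $e$ | $s$ |
| $E_\iota$ | $h(\iota,s)$ | $s$ | $s$ |
| $E_{\rho,2}$ | $h(\rho_2,s)$ | $s_\rho$ | $s_\rho$ |
| $E_{\rho,1}$ | $h(\rho_1,s_\rho)$ | $s$ | $s$ |
| $E_\nu$ | $f(p(s,\mathsf{nil}),\mathsf{nil})$ | $\mathsf{nil}$ | $\mathsf{nil}$ |
| $y$ | $f(p(e,\mathsf{nil}),\bot)$ | $\bot$ | $\mathsf{nil}$ |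

The variables in the first six rows are the *T-variables* (T for tile). Among them $I,L,R$ are *letter variables* and the three $Z$'s are *end variables*. The $E$'s are the *E-variables* (E for erase). Let $\mathcal E$ be the set of rules $a_x\to b_x$ for E-variables $x$; these are the three collapsing rules of the previous discussion, for all $\rho\in P$, and
$$f(p(s,\mathsf{nil}),\mathsf{nil})\to\mathsf{nil},$$
which deletes the last entry of a list once that entry has become $p(s,\mathsf{nil})$. The number of variables is $n=|A|+2|P|+3+(2|P|+2)+1=|A|+4|P|+6$, which is fixed.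

For $w=\alpha_1\cdots\alpha_k\in A^*$ let $\hat w=h(\alpha_1,h(\alpha_2,\dots h(\alpha_k,e)\dots))$, so $\hat\varepsilon=e$. The terms $\hat w$ are called *word terms*. For $w_0\in A^+$ let $\mathcal I(w_0)$ be the equation
$$F(\bar a)\stackrel?=_F f\big(p(\hat w_0,F(\bar c)),\,F(\bar b)\big). \tag{4}$$

**Proposition 2.** $\mathcal I(w_0)$ is unifiable iff $w_0\vdash^*\varepsilon$.

**Proposition 2 implies Theorem A.** Undecidability follows from Lemma 1, since $w_0\mapsto\mathcal I(w_0)$ is computable. Unifiability is semidecidable: enumerate all $r$ and test each. So the problem is in $\Sigma^0_1$. It is $\Sigma^0_1$-hard because the halting set of a universal machine is $\Sigma^0_1$-complete and reduces to it through Lemma 1 and Proposition 2. $\square$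

Before the proof, here is a complete unifier for the smallest input $w_0=B$, where $B\vdash\varepsilon$. Take $u_1=Z_-$ and $u_2=Z_0$, so that the rows are $h(B,e)$, $e$, $e$. Put
$$r=\langle p(Z_-,\,f(p(s,E_\nu),E_\nu)),\;p(Z_0,\,E_\nu)\;|\;y\rangle,\qquad V_2=f(p(s,\mathsf{nil}),\mathsf{nil}),\qquad V_1=f(p(s,V_2),V_2).$$
Here $v_1=f(p(s,E_\nu),E_\nu)$ and $v_2=E_\nu$. We get $v_1(\bar a)=V_1$, $v_1(\bar b)=v_1(\bar c)=f(p(s,\mathsf{nil}),\mathsf{nil})=V_2$, $v_2(\bar a)=V_2$ and $v_2(\bar b)=v_2(\bar c)=\mathsf{nil}$. The transcript is
$$r(\bar c)=f(p(s,V_2),f(p(s,\mathsf{nil}),\mathsf{nil}))=V_1=v_1(\bar a),$$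
and so (2) and (3) hold with $W=\hat w_0=h(B,e)$: the first chain reads $h(B,e),e,e$ and the second reads $V_1,V_2,\mathsf{nil}$. The transcript contains $V_2$, which is the printed copy of $v_1$, and $v_1$ erases that copy at the same time as the last entry of the list. The general construction arranges this systematically.

## From a derivation to a unifier

Let $w_0=z_1\vdash z_2\vdash\dots\vdash z_m=\varepsilon$, and put $z_{m+1}=\varepsilon$.

**Step 1: the rows.** This step produces the first chain. Choose $u_j$ ($1\le j\le m$) with $u_j(\bar a)=\hat z_j$ and $u_j(\bar b)=\hat z_{j+1}$, each of the form $h(X_1,\dots h(X_\ell,Z)\dots)$, as follows.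

- If the step $z_j\vdash z_{j+1}$ applies $\rho$, use $L_\rho,R_\rho$ at the two rewritten letters, $I_\alpha$ at every other letter $\alpha$, and the end variable $Z_0$.
- If it is a grow step, use $I_\alpha$ at every letter $\alpha$, and the end variable $Z_+$.
- If it is a shrink step, use $I_\alpha$ at every letter but the last (which is $B$), and the end variable $Z_-$.
- Let $u_m=Z_0$, which gives $u_m(\bar a)=u_m(\bar b)=e$.

Let $\ell_j$ be the number of letter variables in $u_j$. Then $\ell_j\le|z_j|$. Each step shortens the word by at most one letter and $|z_m|=0$, so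
$$\ell_j\le|z_j|\le m-j .$$

**Step 2: collapsing each printed row.** This step fixes a schedule for erasing the transcript of row $j$. All end variables have $c=s$, so
$$U_j^{(0)}:=u_j(\bar c)=h(\kappa_1,\dots h(\kappa_{\ell_j},s)\dots),$$
where $\kappa_1\cdots\kappa_{\ell_j}$ is a product of factors $\iota$ and $\rho_1\rho_2$. Contract the innermost $h$-node again and again with the rules $h(\iota,s)\to s$, $h(\rho_2,s)\to s_\rho$, $h(\rho_1,s_\rho)\to s$. Because $\rho_1$ and $\rho_2$ come in adjacent pairs, a rule is always available: reading from the right, we meet $\iota$ or $\rho_2$ next to $s$, and after $\rho_2$ we meet the matching $\rho_1$ next to $s_\rho$. After $\ell_j$ contractions the result is $s$. Let $U_j^{(k)}$ be the term after $k$ contractions, and $U_j^{(k)}=s$ for all $k\ge\ell_j$. Since $\ell_j\le m-j$,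
$$U_j^{(m-j)}=s\qquad(1\le j\le m). \tag{5}$$
For $k\ge1$ let $\hat u_j^{(k)}$ be $U_j^{(k-1)}$ with the contracted redex replaced by its E-variable, or $\hat u_j^{(k)}=s$ if $U_j^{(k-1)}=s$ and nothing is contracted. Then $\hat u_j^{(k)}$ contains only E-variables, and
$$\hat u_j^{(k)}(\bar a)=U_j^{(k-1)},\qquad \hat u_j^{(k)}(\bar b)=U_j^{(k)} .$$

**Step 3: the erasing chain.** This step builds templates that erase the whole transcript, including the printed copies of themselves. Let $V_k$ be the state of the transcript before the $k$-th erasing step. In each step every row makes one contraction, the last entry of the list is deleted, and every second component advances by one state. So $V_k$ should have $m-k+1$ entries, the $j$-th of which carries $U_j^{(k-1)}$ and $V_{k+j}$. Since $V_k$ refers only to $V_i$ with $i>k$, downward recursion defines it: $V_{m+1}=\mathsf{nil}$ and, for $k=m,m-1,\dots,1$,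
$$V_k=\big\langle p(U_1^{(k-1)},V_{k+1}),\,p(U_2^{(k-1)},V_{k+2}),\dots,p(U_{m-k+1}^{(k-1)},V_{m+1})\,\big|\,\mathsf{nil}\big\rangle, \tag{6}$$
$$v_k=\big\langle p(\hat u_1^{(k)},v_{k+1}),\,p(\hat u_2^{(k)},v_{k+2}),\dots,p(\hat u_{m-k}^{(k)},v_m)\,\big|\,E_\nu\big\rangle. \tag{7}$$
In particular $v_m=E_\nu$. We claim that
$$v_k(\bar a)=V_k,\qquad v_k(\bar b)=v_k(\bar c)=V_{k+1}\qquad(1\le k\le m). \tag{8}$$
We use downward induction on $k$, so (8) is available for $v_{k+1},\dots,v_m$.

- *Reading $\bar a$.* The last entry of $V_k$ has index $j=m-k+1$, and $k-1=m-j$, so by (5) it is $p(s,V_{m+1})=p(s,\mathsf{nil})$. Hence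
$$V_k=\langle p(U_1^{(k-1)},V_{k+1}),\dots,p(U_{m-k}^{(k-1)},V_m)\,|\,f(p(s,\mathsf{nil}),\mathsf{nil})\rangle=v_k(\bar a),$$
because $E_\nu$ has $a=f(p(s,\mathsf{nil}),\mathsf{nil})$.
- *Reading $\bar b$.* Since $E_\nu$ has $b=\mathsf{nil}$ and $v_{k+j}(\bar b)=V_{k+j+1}$,
$$v_k(\bar b)=\langle p(U_1^{(k)},V_{k+2}),\dots,p(U_{m-k}^{(k)},V_{m+1})\,|\,\mathsf{nil}\rangle=V_{k+1}$$
by (6) with $k+1$ in place of $k$. For $k=m$ the list is empty and both sides are $\mathsf{nil}$.
- *Reading $\bar c$.* The template $v_k$ contains only E-variables, and $b_x=c_x$ for these. So $v_k(\bar c)=v_k(\bar b)$.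

**Step 4: the unifier.** We assemble the two chains. Let $r=\langle p(u_1,v_1),\dots,p(u_m,v_m)\,|\,y\rangle$. Since $y$ has $c=\mathsf{nil}$, (8) gives
$$r(\bar c)=\langle p(U_1^{(0)},V_2),\dots,p(U_m^{(0)},V_{m+1})\,|\,\mathsf{nil}\rangle=V_1=v_1(\bar a),$$
by (6) for $k=1$. Now all of (2) and (3) hold with $W=\hat w_0$: the first chain is $\hat z_1=\hat w_0,\hat z_2,\dots,\hat z_{m+1}=e$, and the second is $V_1=r(\bar c),V_2,\dots,V_{m+1}=\mathsf{nil}$. By the computation that opened these notes, $r$ satisfies (1), that is, $F\mapsto\lambda\bar x.r$ unifies (4). $\square$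

## From a unifier to a derivation

Now let $r$ be any term with $r(\bar a)=f(p(\hat w_0,r(\bar c)),r(\bar b))$, where $w_0\in A^+$. Nothing is assumed about its shape. Two facts about the table are used repeatedly: no $a_x$ has root $p$, and the only $a_x$ with root $f$ are those of $E_\nu$ and $y$. Let $K=\{h,e\}\cup A$.

**Step 1: every unifier is a list of pairs.** This step recovers the shape from which (2) and (3) were read off. We claim that there is $m\ge1$ with
$$r=\langle p(u_1,v_1),\dots,p(u_m,v_m)\,|\,y\rangle,$$
that (2) and (3) hold with $W=\hat w_0$, and that each $u_i$ contains only symbols of $K$ and T-variables.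

*Root.* First, $r$ is not a variable. If $r=E_\nu$, then $f(p(s,\mathsf{nil}),\mathsf{nil})=f(p(\hat w_0,\cdot),\cdot)$ gives $s=\hat w_0$. If $r=y$, we get $e=\hat w_0$ in the same way. Both are false, because $\hat w_0$ has root $h$. For every other variable, $a_x$ does not have root $f$, while the right-hand side does. So $r=f(e_1,r_1)$ with
$$e_1(\bar a)=p(\hat w_0,r(\bar c)),\qquad r_1(\bar a)=r(\bar b)=f(e_1(\bar b),r_1(\bar b)).$$
As no $a_x$ has root $p$, we have $e_1=p(u_1,v_1)$ with $u_1(\bar a)=\hat w_0$ and $v_1(\bar a)=r(\bar c)$.

*Induction.* Suppose we have $e_i=p(u_i,v_i)$, that $u_i(\bar a)$ is a term over $K$, and that $r_i(\bar a)=f(e_i(\bar b),r_i(\bar b))$. This holds for $i=1$. For every E-variable and for $y$, the term $a_x$ contains a symbol outside $K$. So $u_i$ contains only symbols of $K$ and T-variables. For T-variables $b_x$ is over $K$, hence $u_i(\bar b)$ is over $K$. Since $r_i(\bar a)$ has root $f$, there are three possibilities for $r_i$.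

- $r_i=E_\nu$. Then $p(s,\mathsf{nil})=e_i(\bar b)=p(u_i(\bar b),v_i(\bar b))$, so $u_i(\bar b)=s\notin K$. This is impossible.
- $r_i=y$. Then $f(p(e,\mathsf{nil}),\bot)=f(p(u_i(\bar b),v_i(\bar b)),\bot)$, so $u_i(\bar b)=e$ and $v_i(\bar b)=\mathsf{nil}$. Stop with $m=i$.
- $r_i=f(e_{i+1},r_{i+1})$. Then $e_{i+1}(\bar a)=e_i(\bar b)=p(u_i(\bar b),v_i(\bar b))$. As no $a_x$ has root $p$, $e_{i+1}=p(u_{i+1},v_{i+1})$ with $u_{i+1}(\bar a)=u_i(\bar b)$, which is over $K$, and $v_{i+1}(\bar a)=v_i(\bar b)$. Also $r_{i+1}(\bar a)=r_i(\bar b)=f(e_{i+1}(\bar b),r_{i+1}(\bar b))$. The induction hypothesis holds for $i+1$.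

As $r$ is finite, the process stops, and the claim is proved.

**Step 2: the erasing chain uses only E-variables.** A priori the $v_i$ could contain T-variables or $y$, and the $u_i$ could contain letters as constants, which the transcript would not show as markers. This step rules out both. Call the constants in $A\cup\{e,\bot\}$ *foreign*. Let $V_i=v_i(\bar a)$ for $i\le m$ and $V_{m+1}=v_m(\bar b)=\mathsf{nil}$. By (3), $V_1=r(\bar c)$ and $V_{i+1}=v_i(\bar b)$ for all $i\le m$.

We claim that if $V_i$ contains a foreign constant ($i\le m$), so does $V_{i+1}$. Either $v_i$ itself contains a foreign constant, and then so does $v_i(\bar b)$. Or $v_i$ contains a variable $x$ such that $a_x$ contains a foreign constant. By the table, $x$ is then a T-variable or $y$, and in each of these cases $b_x$ also contains a foreign constant. Since $V_{m+1}=\mathsf{nil}$ contains none, no $V_i$ contains one. This has two consequences.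

(i) $r$ contains no foreign constant, because it would survive in $r(\bar c)=V_1$. In particular no $u_i$ contains one.

(ii) No $v_i$ contains a T-variable or $y$, since the corresponding $a_x$ would put a foreign constant into $V_i$. So all variables of $v_i$ are E-variables, and therefore $V_i=v_i(\bar a)\to_{\mathcal E}^*v_i(\bar b)=V_{i+1}$. Altogether $r(\bar c)=V_1\to_{\mathcal E}^*\mathsf{nil}$.

**Step 3: $u_i(\bar c)\to_{\mathcal E}^*s$ for each $i$.** The transcript as a whole can be erased. This step deduces that the transcript of each single row can be collapsed. Let $N$ be the least set of ground terms that contains $\mathsf{nil}$, and contains $f(p(U,W),t)$ whenever $U\to_{\mathcal E}^*s$, $W\in N$ and $t\in N$. We claim that $t\to_{\mathcal E}t'\in N$ implies $t\in N$.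

Use induction on $t'$. Let $\pi$ be the position in $t'$ of the contractum, which is one of $\mathsf{nil}$, $s$, $s_\rho$.

- If $\pi$ is the root, then $t'$ is a constant. Terms of $N$ are $\mathsf{nil}$ or have root $f$, so $t'=\mathsf{nil}$. The only rule with right-hand side $\mathsf{nil}$ gives $t=f(p(s,\mathsf{nil}),\mathsf{nil})$, which is in $N$.
- Otherwise $t'=f(p(U,W),t'')$ with $U\to_{\mathcal E}^*s$ and $W,t''\in N$. The contractum is a constant, so $\pi$ is not the position of the subterm $p(U,W)$. Hence $\pi$ lies in $U$, in $W$ or in $t''$. If it lies in $U$, then $t=f(p(U_0,W),t'')$ with $U_0\to_{\mathcal E}U\to_{\mathcal E}^*s$, so $t\in N$. If it lies in $W$, then $t=f(p(U,W_0),t'')$ with $W_0\to_{\mathcal E}W\in N$, so $W_0\in N$ by induction and $t\in N$. The case of $t''$ is the same.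

Since $V_1\to_{\mathcal E}^*\mathsf{nil}\in N$, going backward along the derivation gives $V_1\in N$. By Step 1 and $c_y=\mathsf{nil}$,
$$V_1=r(\bar c)=\langle p(u_1(\bar c),v_1(\bar c)),\dots,p(u_m(\bar c),v_m(\bar c))\,|\,\mathsf{nil}\rangle .$$
Unfolding the definition of $N$ along this list, $u_i(\bar c)\to_{\mathcal E}^*s$ for all $i$.

**Step 4: rows are lists of tiles.** By Step 1 and (i), each $u_i$ is built from $h$ and T-variables only. We claim: if $u$ is such a term and $u(\bar a)$ is a word term, then
$$u=h(X_1,h(X_2,\dots h(X_\ell,Z)\dots))$$
with letter variables $X_k$ and an end variable $Z$; hence $u(\bar b)$ is again a word term.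

Use induction on $u$. If $u$ is a variable, it is an end variable, since for a letter variable $a_x$ is a single letter, and letters are not word terms. If $u=h(u',u'')$, then $u(\bar a)=h(u'(\bar a),u''(\bar a))$ is a word term, so $u'(\bar a)$ is a letter and $u''(\bar a)$ is a word term. As $u'$ cannot have root $h$ and contains no constants, it is a T-variable whose $a$-value is a letter, that is, a letter variable. Apply the induction hypothesis to $u''$. The last assertion follows from the table: for letter variables $b_x$ is a letter, and for end variables $b_x$ is $e$ or $h(B,e)$.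

Now $u_1(\bar a)=\hat w_0$ is a word term, and $u_{i+1}(\bar a)=u_i(\bar b)$. So the claim applies to $u_1,u_2,\dots,u_m$ in turn. There are words $z_1=w_0,z_2,\dots,z_m,z_{m+1}=\varepsilon$ with $u_i(\bar a)=\hat z_i$ and $u_i(\bar b)=\hat z_{i+1}$; the last one is $\varepsilon$ because $u_m(\bar b)=e$.

**Step 5: each row is a legal move.** It remains to see that $L_\rho$ and $R_\rho$ occur only in adjacent pairs. Let $M_s$ and $M_\rho$ ($\rho\in P$) be the least sets such that

- $s\in M_s$; $h(\iota,t)\in M_s$ for $t\in M_s$; $h(\rho_1,t)\in M_s$ for $t\in M_\rho$;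
- $s_\rho\in M_\rho$; $h(\rho_2,t)\in M_\rho$ for $t\in M_s$.

We claim: if $t\to_{\mathcal E}t'$ and $t'$ lies in one of these sets, then $t$ lies in the same set. Use induction on $t'$. If the contractum is at the root of $t'$, then $t'\in\{s,s_\rho,\mathsf{nil}\}$. If $t'=s$, the set is $M_s$, and $t=h(\iota,s)$ or $t=h(\rho_1,s_\rho)$ for some $\rho$; both are in $M_s$. If $t'=s_\rho$, the set is $M_\rho$ and $t=h(\rho_2,s)\in M_\rho$. The term $\mathsf{nil}$ is in none of the sets. If the contractum is below the root, then $t'=h(\kappa,t'')$ with $\kappa\in\{\iota\}\cup\{\rho_1,\rho_2:\rho\in P\}$, which is not a contractum. So the step is in the second argument: $t=h(\kappa,t_0)$ with $t_0\to_{\mathcal E}t''$. By induction $t_0$ lies in the same set as $t''$, hence $t$ lies in the same set as $t'$.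

By Step 3, $u_i(\bar c)\to_{\mathcal E}^*s\in M_s$, so $u_i(\bar c)\in M_s$. By Step 4, $u_i(\bar c)=h(\kappa_1,\dots h(\kappa_\ell,s)\dots)$ with $\kappa_k=c_{X_k}$, and this term contains no $s_\rho$. So whenever membership in $M_s$ passes through some $h(\rho_1,t)$ with $t\in M_\rho$, the term $t$ is not $s_\rho$, and is therefore $h(\rho_2,t')$ with $t'\in M_s$. Hence $\kappa_1\cdots\kappa_\ell$ is a product of factors $\iota$ and $\rho_1\rho_2$. The marker $\iota$ is printed only by the variables $I_\alpha$, the marker $\rho_1$ only by $L_\rho$, and $\rho_2$ only by $R_\rho$. So $X_1\cdots X_\ell$ is a product of factors $I_\alpha$ and $L_\rho R_\rho$.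

Read off $\hat z_i=u_i(\bar a)$ and $\hat z_{i+1}=u_i(\bar b)$. A factor $I_\alpha$ copies a letter, a factor $L_\rho R_\rho$ with $\rho:\alpha\beta\to\gamma\delta$ turns $\alpha\beta$ into $\gamma\delta$, and the end variable leaves the right end as it is ($Z_0$), appends $B$ ($Z_+$) or removes a final $B$ ($Z_-$), outside the rewritten factors. So $z_{i+1}$ arises from $z_i$ by applying rules of $P$ to pairwise disjoint factors and by at most one grow or shrink. Performing these one after another gives $z_i\vdash^*z_{i+1}$. Therefore $w_0=z_1\vdash^*z_{m+1}=\varepsilon$. This proves Proposition 2, and with it Theorem A. $\blacksquare$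

## Larger signatures and larger arities

**Remark.** Undecidability holds for every finite signature containing $\Sigma$ and every arity at least $n$, by the same proof. If $\Sigma$ is enlarged, extra symbols cannot occur in the $u_i$, because Step 1 of the last section confines these to $K$ and T-variables. No other step uses that $\Sigma$ has no further symbols; the $v_i$, for instance, enter only through their variables and through rewriting with $\mathcal E$. For a larger arity, repeat one of the triples for the additional arguments. Identifying the repeated variables in a solution gives a solution of the original equation, and conversely every solution of the original equation is one of the new.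

**Remark.** The arguments of $F$ in (4) are $F$-free terms of height at most $2$, and $F$ is never nested. Nothing is claimed here about small arities such as $n=1$.

## At most two occurrences: periodic spines and ground reachability

We prove Theorem B. Let $F$ occur at most twice in the instance.

**Step 1: decomposition into cases.** This step reduces to one interesting equation. Replace an equation $g(s_1,\dots,s_k)\stackrel?=_F g(t_1,\dots,t_k)$ with $g\in\Sigma$ by the equations $s_i\stackrel?=_F t_i$, and fail on $g(\dots)\stackrel?=_F g'(\dots)$ with $g\ne g'$ in $\Sigma$. Do this exhaustively. The set of unifiers is preserved (on failure it is empty), and the number of occurrences of $F$ does not increase. The procedure terminates because the total size drops. In each remaining equation at least one side has the form $F(\dots)$. If some remaining equation contains $F$ on both sides, it uses both occurrences, one on each side, so all arguments are free of $F$. No other equation remains, since it would contain a further $F$. Up to orientation this leaves three cases.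

(a) All equations have the form $F(\dots)=t$ with $t$ free of $F$; the arguments may contain one nested $F$. Substituting terms for variables never decreases the size, so a unifier satisfies $|r|\le|t|$. There are finitely many candidates $r$; test them all. If no equation remains, every $r$ is a unifier, and the instance is unifiable.

(b) The only equation is $F(\bar a)=F(\bar b)$ with $\bar a,\bar b$ free of $F$. It is unifiable: let $r$ be a constant.

(c) The only equation is $F(\bar a)=C[F(\bar b)]$, where $\bar a$, $\bar b$ and the context $C$ are free of $F$ and the hole of $C$ is at depth $d\ge1$.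

**Notation for case (c).** Let $R=\{a_j\to b_j:1\le j\le n\}$. Let $i_1\cdots i_d$ be the position of the hole in $C$, and let $g_1,\dots,g_d$ be the symbols of $C$ at depths $0,\dots,d-1$ above the hole. For $1\le\lambda\le d$ and $\kappa\ne i_\lambda$ let $C_{\lambda,\kappa}$ be the subterm of $C$ at position $i_1\cdots i_{\lambda-1}\kappa$. These are the *side terms* of $C$, hanging off the path to the hole. Extend $i_\lambda$ and $g_\lambda$ to all $\lambda\ge1$ with period $d$, and write $P_\lambda=i_1\cdots i_\lambda$. Thus $P_{d+\lambda}$ is $P_d$ followed by $P_\lambda$.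

**Lemma 3 (criterion).** The equation in (c) is unifiable iff there are $j\in\{1,\dots,n\}$ and $e\in\{0,\dots,d-1\}$ such that $a_j=D[b_j]$ for a context $D$ with hole position $i_{e+1}\cdots i_{e+d}$ and symbols $g_{e+1},\dots,g_{e+d}$ on the path to the hole, and such that each side term $D_{\mu,\kappa}$ ($e<\mu\le e+d$, $\kappa\ne i_\mu$) satisfies $C_{\mu',\kappa}\to_R^*D_{\mu,\kappa}$, where $1\le\mu'\le d$ and $\mu'\equiv\mu\pmod d$.

Here $D_{\mu,\kappa}$ is the subterm of $D$ at position $i_{e+1}\cdots i_{\mu-1}\kappa$.

An example: let $f$ be binary and $b,c,c'$ constants, and consider $F(f(c,b),c')=f(c',F(b,c))$. Here $d=1$, $i_1=2$, $g_1=f$, $C_{1,1}=c'$, and $R=\{f(c,b)\to b,\ c'\to c\}$. For $j=1$, $e=0$ we have $a_1=f(c,b)=D[b_1]$ with $D=f(c,\square)$, where $\square$ is the hole, and $c'\to_Rc$. So the criterion holds. A unifier is $r=f(x_2,x_1)$: both sides become $f(c',f(c,b))$.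

The proof of the lemma occupies Steps 2 to 5.

**Step 2: the spine of a unifier is periodic.** This step determines $r$ along the path $P_1,P_2,\dots$. Let $r(\bar a)=C[r(\bar b)]$, and let $L\ge0$ be maximal such that $P_L$ is a position of $r$ (with $P_0$ the root). We show that $r$ has symbol $g_{\lambda+1}$ at $P_\lambda$ for all $\lambda<L$, and a variable at $P_L$.

First we show, by induction on $\lambda\le L$, that if $r$ has a symbol $g\in\Sigma$ at $P_\lambda$, then $g=g_{\lambda+1}$. In this case $r(\bar a)=C[r(\bar b)]$ has $g$ at $P_\lambda$. If $\lambda<d$, this symbol is the symbol of $C$ there, which is $g_{\lambda+1}$. If $\lambda\ge d$, then $g$ is the symbol of $r(\bar b)$ at $P_{\lambda-d}$. Since $\lambda-d<L$, the node of $r$ at $P_{\lambda-d}$ has a child, so it carries a symbol of $\Sigma$, which is $g_{\lambda-d+1}=g_{\lambda+1}$ by induction. So $g=g_{\lambda+1}$.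

For $\lambda<L$ the node of $r$ at $P_\lambda$ has a child, so it carries a symbol of $\Sigma$, namely $g_{\lambda+1}$. If the node at $P_L$ carried a symbol of $\Sigma$, it would be $g_{L+1}$, which has an $i_{L+1}$-th argument, so $P_{L+1}$ would be a position of $r$, contrary to the choice of $L$. Hence $r|_{P_L}=x_j$ for some $j$.

**Step 3: the equation in terms of side terms.** This step rewrites unifiability as conditions off the spine. Let $r$ have the shape of Step 2: symbols $g_1,\dots,g_L$ along $P_L$, the variable $x_j$ at $P_L$, and side terms $\tau_{\lambda,\kappa}=r|_{P_{\lambda-1}\kappa}$ for $1\le\lambda\le L$, $\kappa\ne i_\lambda$. Define for $1\le\lambda\le L+d$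
$$S_{\lambda,\kappa}=C_{\lambda,\kappa}\ \ (\lambda\le d),\qquad S_{\lambda,\kappa}=\tau_{\lambda-d,\kappa}(\bar b)\ \ (\lambda>d). \tag{9}$$
By periodicity $C[r(\bar b)]$ has symbols $g_1,\dots,g_{L+d}$ along $P_{L+d}$, side terms $S_{\lambda,\kappa}$, and $b_j$ at $P_{L+d}$. The term $r(\bar a)$ has symbols $g_1,\dots,g_L$ along $P_L$, side terms $\tau_{\lambda,\kappa}(\bar a)$, and $a_j$ at $P_L$. So $r(\bar a)=C[r(\bar b)]$ holds iff
$$\tau_{\lambda,\kappa}(\bar a)=S_{\lambda,\kappa}\ \ (\lambda\le L)\qquad\text{and}\qquad a_j=D[b_j], \tag{10}$$
where $D$ is the context with path symbols $g_{L+1},\dots,g_{L+d}$, hole position $i_{L+1}\cdots i_{L+d}$ and side terms $S_{\lambda,\kappa}$ for $L<\lambda\le L+d$.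

**Step 4: necessity.** Let $r$ be a unifier. By Steps 2 and 3, (10) holds. For $\lambda\le L$,
$$S_{\lambda,\kappa}=\tau_{\lambda,\kappa}(\bar a)\to_R^*\tau_{\lambda,\kappa}(\bar b)=S_{\lambda+d,\kappa}.$$
Iterating from $\lambda=\mu'\le d$, where $S_{\mu',\kappa}=C_{\mu',\kappa}$, we see that every side term $S_{\lambda,\kappa}$ of $D$ with $L<\lambda\le L+d$ is $R$-reachable from $C_{\mu',\kappa}$, where $\mu'\equiv\lambda\pmod d$. Put $e=L\bmod d$. Since $L-e$ is a multiple of $d$, the path of $D$ has hole position $i_{e+1}\cdots i_{e+d}$ and symbols $g_{e+1},\dots,g_{e+d}$, and shifting the indices by $L-e$ gives the criterion for $j,e$.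

**Step 5: sufficiency.** Let the criterion hold for $j,e$. We build $r$ by spreading the derivations $C_{\mu',\kappa}\to_R^*D_{\mu,\kappa}$ along a long spine, one rewrite step per period. A single step $t\to_Rt'$ by the rule $a_k\to b_k$ at position $\pi$ has the form $t=\tau(\bar a)$, $t'=\tau(\bar b)$, where $\tau$ is $t$ with $x_k$ put at $\pi$. A trivial step from $t$ to $t$ has the same form with $\tau=t$, which is ground. Let $q$ be at least the length of all the chosen derivations, and $L=qd+e$. For a residue $\mu'\in\{1,\dots,d\}$ the indices $\mu',\mu'+d,\mu'+2d,\dots$ up to $L+d=(q+1)d+e$ make $q+1$ steps if $\mu'\le e$ and $q$ steps if $\mu'>e$, and the last of them lies in $\{L+1,\dots,L+d\}$. Pad the derivation $C_{\mu',\kappa}\to_R^*D_{\mu,\kappa}$ with trivial steps to this number of steps, and let its successive terms be $S_{\mu',\kappa},S_{\mu'+d,\kappa},\dots$. Each step from $S_{\lambda,\kappa}$ to $S_{\lambda+d,\kappa}$, $\lambda\le L$, gives a term $\tau_{\lambda,\kappa}$ with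
$$\tau_{\lambda,\kappa}(\bar a)=S_{\lambda,\kappa},\qquad \tau_{\lambda,\kappa}(\bar b)=S_{\lambda+d,\kappa}.$$
So (9) holds, and the $S_{\lambda,\kappa}$ with $L<\lambda\le L+d$ are the side terms of $D$, with indices shifted by $qd$. Let $r$ have path symbols $g_1,\dots,g_L$ along $P_L$, side terms $\tau_{\lambda,\kappa}$, and $x_j$ at $P_L$. Then (10) holds, as $a_j=D[b_j]$. By Step 3, $r$ is a unifier. This proves Lemma 3. $\square$

**Step 6: the criterion is decidable.** There are finitely many pairs $(j,e)$, and for each pair $D$ is determined by $a_j$ and $e$: follow the position $i_{e+1}\cdots i_{e+d}$ in $a_j$, check the symbols on the way and that the subterm reached is $b_j$, and read off the side terms. It remains to decide $\to_R^*$ between ground terms. This is a known fact, with the following short proof.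

**Lemma 4.** For the finite set $R=\{a_j\to b_j\}$ of ground rules it is decidable whether $t\to_R^*u$, for given ground terms $t,u$.

**Proof.** Let $S$ be a finite subterm-closed set of ground terms containing all $a_j,b_j$ and the two given terms. Let $\rhd$ be the least reflexive transitive relation on $S$ that contains all pairs $(a_j,b_j)$ and satisfies $g(t_1,\dots,t_k)\rhd g(t_1',\dots,t_k')$ whenever both terms are in $S$ and $t_i\rhd t_i'$ for all $i$. Since $S$ is finite, $\rhd$ is computable by closing off. We show that for all $t,u\in S$: $t\to_R^*u$ iff $t\rhd u$.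

If $t\rhd u$, then $t\to_R^*u$, because $\to_R^*$ restricted to $S$ has all the closure properties in the definition of $\rhd$.

Conversely, let $t\to_R^*u$. Use induction on the pair (length of the derivation, $|t|$), ordered lexicographically. If some step is at the root, the derivation has the form $t\to_R^*a_j\to b_j\to_R^*u$, with outer parts shorter than the whole. Both outer parts run between terms of $S$, so $t\rhd a_j\rhd b_j\rhd u$ by induction and the definition, and $t\rhd u$. If no step is at the root, then $t=g(t_1,\dots,t_k)$ and $u=g(u_1,\dots,u_k)$ with $t_i\to_R^*u_i$ by derivations that are no longer and start from smaller terms. All $t_i,u_i$ are in $S$. So $t_i\rhd u_i$ by induction, and $t\rhd u$. (For $k=0$ this says $t=u=g$, and $\rhd$ is reflexive.) $\square$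

With Lemma 3 and Lemma 4, case (c) is decidable, and Theorem B is proved. $\blacksquare$
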